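\title{The lazy cop number of the hypercube}

\begin{abstract}
In Lazy Cops and Robbers only one cop may move on each turn of the cops. We show that the number of lazy cops needed to capture a robber on the $n$-dimensional hypercube is $\Theta(2^n/n^{3/2})$, and that the order is the same when at most $\ell$ cops may move per turn, for any fixed $\ell$. The cops win by sweeping the cube level by level with two fences cut from cosets of a Hamming code. For the lower bound, a one-sided isoperimetric inequality shows that the region not guarded by the cops contains a large expanding set. The robber keeps returning to such a set by a random walk that is built from a network flow, and the randomness is removed at the end by determinacy of finite games.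
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem and the result}

All graphs are finite, connected and undirected. Cops and Robbers is played on a graph $G$ by a team of cops against one robber. First the cops occupy vertices (several may share a vertex), then the robber occupies a vertex. After that the two sides alternate turns, cops first, with perfect information. On his turn the robber moves to an adjacent vertex or stays put. The cops win if at some point a cop occupies the same vertex as the robber, and the robber wins if this never happens. In the classical game each cop, on the cops' turn, moves to an adjacent vertex or stays put, and the \emph{cop number} $c(G)$ is the least number of cops that can guarantee a win. In \emph{Lazy Cops and Robbers} only one cop may move on each cops' turn while all others stay put; the least number of cops that can guarantee a win in this game is the \emph{lazy cop number} $c_L(G)$. More generally, for an integer $\ell\ge1$ let $c_L^{(\ell)}(G)$ be the cop number of the game in which at most $\ell$ cops may move on each cops' turn, so that $c_L=c_L^{(1)}$. (Our lower bound allows the cops to pass, and our cop strategy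 never passes, so the convention on passing does not matter.)

The hypercube $Q_n$ has vertex set $\{0,1\}^n$, two vertices being adjacent when they differ in exactly one coordinate. It is known that $c(Q_n)=\lceil (n+1)/2\rceil$, that
\[
c_L(Q_n)=O\Big(\frac{2^n\log n}{n^{3/2}}\Big),
\qquad\text{and that}\qquad
c_L(Q_n)=\Omega\Big(\frac{2^n}{n^{5/2+\varepsilon}}\Big)\quad\text{for every }\varepsilon>0 .
\]
The two bounds differ by a polynomial factor, and the problem posed in \cite{conj} is to determine the exact asymptotic order of $c_L(Q_n)$ as $n\to\infty$. This paper answers it.

\begin{theorem}\label{thm:main}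
For every fixed integer $\ell\ge1$ there are $\eta=\eta(\ell)>0$ and $n_0(\ell)$ such that for all $n\ge n_0(\ell)$
\[
\eta\,\frac{2^n}{n^{3/2}}\;<\;c_L^{(\ell)}(Q_n)\;\le\;\frac{12}{n+1}\binom{n}{\lfloor n/2\rfloor}\;\le\;12\sqrt{2/\pi}\;\frac{2^n}{n^{3/2}} .
\]
The upper bound holds for all $n\ge1$. In particular, $c_L(Q_n)=\Theta(2^n/n^{3/2})$.
\end{theorem}

\subsection{Which order to expect}

A set of vertices \emph{dominates} a vertex $x$ if it contains $x$ or a neighbor of $x$, and the domination number $\gamma(G)$ is the least size of a set that dominates every vertex. Cops placed on such a set win on their first turn by moving a single cop, and restricting the cops' moves cannot help them, so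
\[
c(G)\le c_L^{(\ell)}(G)\le c_L(G)\le\gamma(G).
\]
For $Q_1,Q_2,Q_3$ the two ends agree: the sets $\{0\}$, $\{00,11\}$, $\{000,111\}$ are dominating and have sizes $1,2,2$, which equal $\lceil(n+1)/2\rceil$. For large $n$ the ends are exponentially far apart, since a vertex dominates only $n+1$ vertices and hence $\gamma(Q_n)\ge 2^n/(n+1)$. The known bounds place $c_L(Q_n)$ near the upper end. The reason is that a large team of lazy cops is almost static on the robber's time scale: it cannot chase, it can only build barriers.

A barrier need not dominate the whole cube. The robber cannot pass from the vertices with fewer than $i$ ones to those with more than $i$ ones without stopping at a vertex with exactly $i$ ones, so it is enough to dominate one such layer at a time and to advance it slowly. The largest layer has about $2^n/\sqrt n$ vertices and a cop dominates at most $n+1$ of them. A sweep of this kind therefore costs at least order $2^n/n^{3/2}$ cops, and Section~\ref{sec:upper} shows that this many suffice.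

One expects that no strategy does better. The territory available to the robber must shrink gradually from almost everything to nothing, so at some moment it occupies a constant fraction of the cube; a set of that size has at least order $2^n/\sqrt n$ outside neighbors (this follows from Lemma~\ref{lem:iso} below); and to dominate them one needs order $2^n/n^{3/2}$ cops. This is not a proof. A gap in a barrier helps the robber only if he can reach it from where he stands, and the cops, who see him, may send a few of their number to close whichever gap he is heading for.

\subsection{The robber's strategy in outline}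

Suppose that there are at most $\eta\,2^n/n^{3/2}$ cops, so that they dominate at most $2\eta\, 2^n/\sqrt n$ vertices.

\emph{A frozen configuration.} For each cop configuration $C$ we find, among the vertices not dominated by $C$, a \emph{strong} set $A^+(C)$: it contains most of the cube, has linear minimum degree, and all its small subsets expand inside it (Lemma~\ref{lem:strong}). The tool is the isoperimetric inequality of Section~\ref{sec:iso}.

\emph{Polynomially many cop moves.} After at most $\ell n^3$ cops have moved, a strong set can be repaired by deleting polynomially many vertices. The result is a \emph{weak} set, with the same properties and slightly worse constants, and it still contains the robber provided few of the moved cops are near him (Lemma~\ref{lem:repair}). The robber's invariant is that he stands in a weak set that no cop dominates.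

\emph{Renewal.} Repair degrades the constants, so it cannot be iterated. The robber must instead walk from his weak set $A$ into the strong set $A^+(C)$ of the current configuration $C$. The part of $A$ outside $A^+(C)$ is small and therefore expands, and Section~\ref{sec:escape} turns expansion into an escape within $n^3$ steps, even when a bounded number of neighbors is forbidden at every step.

\emph{Unpredictability.} The escape is a random walk that gives no neighbor probability more than $128/n$. Such a walk is unlikely to come near a cop who was parked in advance, so only cops that moved in the last $22$ rounds can be near the robber, and there are at most $22\ell$ of them. Section~\ref{sec:lower} assembles these parts and removes the randomness.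

\section{Notation and basic facts}\label{sec:basic}

Throughout, $V=\{0,1\}^n$, $d$ is the Hamming distance, the \emph{level} $|x|$ of $x$ is its number of ones, and $\Lambda_i=\{x:|x|=i\}$ (empty for $i\notin\{0,\dots,n\}$). We write $N(x)$ for the set of neighbors of $x$, $N[x]=N(x)\cup\{x\}$, $N[C]=\bigcup_{v\in C}N[v]$, and $S_i(y)=\{x:d(x,y)=i\}$. For $P\subseteq V$ let $\mu(P)=|P|/2^n$ and let $e(P)$ be the number of edges inside $P$; for disjoint $P,P'$ let $e(P,P')$ be the number of edges between them. If $d(x,v)=i$, then exactly $i$ neighbors of $x$ are at distance $i-1$ from $v$, and the other $n-i$ are at distance $i+1$.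

\begin{lemma}\label{lem:N}
If $v\ne x$, then $|N[v]\cap N(x)|$ equals $1$ if $d(x,v)=1$, equals $2$ if $d(x,v)=2$, and equals $0$ otherwise.
\end{lemma}

\begin{proof}
The set in question consists of the neighbors of $x$ within distance $1$ of $v$. With $i=d(x,v)\ge1$, the neighbors of $x$ are at distance $i-1$ (there are $i$ of these) or $i+1\ge2$ from $v$.
\end{proof}

This lemma already gives the local mechanism of every evasion argument below.

\begin{example}\label{ex:local}
Suppose that there are $K<n/2$ cops, all of which may move at once. The robber keeps the invariant that, when the cops are to move, no cop is within distance $1$ of him. He can start this way because the cops dominate at most $(n+1)K<n(n+1)/2\le2^n$ vertices. If the invariant holds at $x$, then after the cops' move no cop is at $x$, by Lemma~\ref{lem:N} the cops dominate at most $2K<n$ neighbors of $x$, and the robber moves to an undominated one. Hence $c(Q_n)\ge n/2$. Against exponentially many cops the same step works whenever the robber has more neighbors free of the cops that have stood still than twice the number of nearby cops that have moved. The lower bound of Theorem~\ref{thm:main} is about maintaining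 this situation forever.
\end{example}

\begin{lemma}\label{lem:H}
For every nonempty $P\subseteq V$ we have $2e(P)\le|P|\log_2|P|$.
\end{lemma}

\begin{proof}
We use induction on $n$; for $n=0$ both sides vanish. Split $P$ by one coordinate into parts of sizes $a_0\le a_1$. If $a_0=0$, apply the induction hypothesis to the other part. Otherwise at most $a_0$ edges join the two parts, so $2e(P)\le a_0\log_2a_0+a_1\log_2a_1+2a_0$. With $t=a_0/(a_0+a_1)\le\frac12$, the right side is at most $(a_0+a_1)\log_2(a_0+a_1)$ exactly when $-t\log_2t-(1-t)\log_2(1-t)\ge2t$. This holds on $[0,\frac12]$ because the left side is concave and equals $0$ at $t=0$ and $1$ at $t=\frac12$.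
\end{proof}

We also need the bound
\begin{equation}\label{eq:binom}
\binom n{\lfloor n/2\rfloor}\le2^n\sqrt{\frac{2}{\pi n}}\qquad(n\ge1).
\end{equation}
The numbers $a_m=\binom{2m}m4^{-m}\sqrt m$ increase, since $a_{m+1}/a_m=(2m+1)/(2\sqrt{m(m+1)})>1$, and tend to $1/\sqrt\pi$ by Stirling's formula; this is \eqref{eq:binom} for $n=2m$. For $n=2m-1$ we have $\binom{n}{m-1}=\frac12\binom{2m}m\le2^n/\sqrt{\pi m}=2^n\sqrt{2/(\pi(n+1))}$.

\section{The upper bound: sweeping with two fences}\label{sec:upper}

Since $c_L^{(\ell)}\le c_L$, we may take $\ell=1$. We need, for every layer, a dominating set that is only a constant factor larger than the counting bound. Hamming codes provide efficient dominating sets of the whole cube, and we cut a thin band out of one.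

\begin{lemma}\label{lem:fence}
Let $f=\frac6{n+1}\binom n{\lfloor n/2\rfloor}$. For every $i\in\{0,\dots,n\}$ there is a set $D_i\subseteq V$ with $|D_i|\le f$ that dominates every vertex of $\Lambda_i$.
\end{lemma}

\begin{proof}
Let $m=\lfloor\log_2(n+1)\rfloor$, so that $2^m-1\le n$ and $2^{-m}<2/(n+1)$. Let $a_1,\dots,a_{2^m-1}$ be the nonzero vectors of $\mathbb F_2^m$, and let $a_t=0$ for $2^m\le t\le n$. For $z\in\mathbb F_2^m$ put $\mathcal H_z=\{x\in V:\sum_tx_ta_t=z\}$. These are the cosets of $\mathcal H_0$, the product of the Hamming code of length $2^m-1$ with a cube. The $2^m$ sets $\mathcal H_z$ partition $V$, and each dominates $V$: if $x\in\mathcal H_{z'}$ with $z'\ne z$, then flipping the coordinate $t$ with $a_t=z+z'$ moves $x$ into $\mathcal H_z$.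

Let $\Gamma_i=\Lambda_{i-1}\cup\Lambda_i\cup\Lambda_{i+1}$, so $|\Gamma_i|\le3\binom n{\lfloor n/2\rfloor}$. Some coset meets $\Gamma_i$ in at most $2^{-m}|\Gamma_i|\le f$ vertices; let $D_i$ be this intersection. A vertex $x\in\Lambda_i$ is dominated by a vertex of the coset, which lies in $N[x]\subseteq\Gamma_i$ and hence in $D_i$.
\end{proof}

One fence cannot advance without opening, because its cops move one at a time. So one group holds a fence while a second group builds the next one.

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:main}]
Use two groups of $\lfloor f\rfloor$ cops. Let $\mathcal I(i)$ be the following situation: the cops are to move, one group (the holding group) occupies every vertex of $D_i$, and the robber's level is at most $i$. If the first group starts on $D_n$, then $\mathcal I(n)$ holds wherever the robber starts.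

Suppose that $\mathcal I(i)$ holds. If the robber's level is $i$, he is dominated by $D_i$ and is captured now. This is the only possibility when $i=0$. Otherwise his level is at most $i-1$. Assign to each vertex of $D_{i-1}$ its own cop of the other group. If all these cops are at their assigned vertices, then $\mathcal I(i-1)$ holds with the roles of the groups exchanged, and no turn has been used. If not, one of them moves one step closer to its assigned vertex. The robber's reply changes his level by at most $1$, so $\mathcal I(i)$ holds again, and the total distance of the assigned cops to their targets has decreased. Thus $\mathcal I(i)$ leads in finitely many turns to a capture or to $\mathcal I(i-1)$, and $\mathcal I(0)$ leads to a capture. Hence $c_L(Q_n)\le2\lfloor f\rfloor\le\frac{12}{n+1}\binom n{\lfloor n/2\rfloor}$, and \eqref{eq:binom} gives the last inequality of the theorem.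
\end{proof}

\section{A one-sided isoperimetric inequality}\label{sec:iso}

For $L\subseteq V$ define $g_L(y)=|N(y)\cap L|$ for $y\notin L$ and $g_L(y)=0$ for $y\in L$. Expectations are over a uniform $y\in V$; thus $\mathbb E g_L=2^{-n}e(L,V\setminus L)$.

We shall have a set $B$ of forbidden vertices with $\mu(B)$ a small multiple of $1/\sqrt n$, and we want to know that many edges leave $L$ toward vertices outside $B$. Counting edges is too crude: $B$ may absorb up to $n|B|$ edges, which is of order $\sqrt n\,2^n$, whereas only $2^{n-1}$ edges leave a half-cube. The remedy is to measure the boundary by $\mathbb E g_L^\beta$ with $\beta<1$. Then $B$ contributes at most $n^\beta\mu(B)$, while $g_L^\beta\le g_L$ off $B$ because $g_L$ is an integer. Two sets of measure $\frac12$ show which $\beta$ to take.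

\begin{example}\label{ex:exponent}
For the half-cube $L=\{x:x_1=0\}$ we have $g_L=1$ off $L$, so $\mathbb Eg_L^\beta=\frac12$ for every $\beta>0$: a larger exponent gains nothing, and a lower bound valid for all $L$ cannot grow with $n$. For odd $n$ and $L=\{x:|x|<n/2\}$, the function $g_L$ equals $(n+1)/2$ on $\Lambda_{(n+1)/2}$ and vanishes elsewhere, so by \eqref{eq:binom} $\mathbb Eg_L^\beta\le\big(\frac{n+1}2\big)^\beta\sqrt{2/(\pi n)}$, which tends to $0$ if $\beta<\frac12$. So $\beta=\frac12$ is the smallest exponent for which a lower bound independent of $n$ is possible, and it tolerates $\mu(B)$ of order $n^{-1/2}$. The exponent $\beta=1$ would tolerate only $\mu(B)$ of order $n^{-1}$.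
\end{example}

The inequality must be one-sided, with the boundary weighed at the vertices outside $L$, because that is where $B$ lies. Define
\[
w(x)=\sqrt{1+\ln(1/x)},\qquad\varphi(x)=\tfrac12\,x\,(w(x)-1)\quad(0<x\le1),\qquad\varphi(0)=0 .
\]
Then $\varphi\ge0$ is continuous on $[0,1]$, smooth on $(0,1]$, and $\varphi(1)=0$. The property we shall use is that $\varphi(r)/r\to\infty$ as $r\to0$.

\begin{lemma}\label{lem:iso}
For every $n\ge0$ and every $L\subseteq\{0,1\}^n$ we have $\mathbb E\sqrt{g_L}\ge\varphi(\mu(L))$.
\end{lemma}

Since $g_L\le n$, the vertices outside $L$ with a neighbor in $L$ have measure at least $\varphi(\mu(L))/\sqrt n$, which is the fact quoted in the introduction.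

The proof is an induction on $n$, and the induction step reduces to the inequality \eqref{eq:twopoint} below, in which $r-\delta$ and $r+\delta$ are the measures of the two halves of $L$. It explains the shape of $\varphi$. For small $\delta$, both sides expanded to second order give the requirement $-\varphi\varphi''\le2$, and functions of the order $x\sqrt{\ln(1/x)}$ have $-\varphi''$ of the order $1/(x\sqrt{\ln (1/x)})$, so the product stays bounded. The subtraction of $1$ makes $\varphi(1)=0$, which the base case needs.

\begin{lemma}\label{lem:twopoint}
If $0\le\delta\le r$ and $r+\delta\le1$, then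
\begin{equation}\label{eq:twopoint}
\varphi(r)\le\tfrac12\sqrt{\varphi(r-\delta)^2+4\delta^2}+\tfrac12\varphi(r+\delta).
\end{equation}
\end{lemma}

\begin{proof}
Put $\psi=\varphi(r-\delta)$ and $\Delta=\varphi(r)-\frac12\varphi(r-\delta)-\frac12\varphi(r+\delta)$. We must show
\begin{equation}\label{eq:Delta}
\Delta\le\tfrac12\big(\sqrt{\psi^2+4\delta^2}-\psi\big).
\end{equation}
For $\delta=0$ both sides vanish, so let $\delta>0$. From $w'=-1/(2xw)$ we get $\varphi'=\frac12(w-1)-\frac1{4w}$ and, since $w\ge1$,
\begin{equation}\label{eq:phi2}
-\varphi''(x)=\frac1{4xw(x)}\Big(1+\frac1{2w(x)^2}\Big)\le\frac3{8\,x\,w(x)} .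
\end{equation}
Taylor's formula with integral remainder gives, for $u$ twice continuously differentiable on $[r-\delta,r+\delta]$,
\begin{equation}\label{eq:taylor}
\tfrac12u(r+\delta)+\tfrac12u(r-\delta)-u(r)=\tfrac12\int_{-\delta}^{\delta}(\delta-|v|)\,u''(r+v)\,dv .
\end{equation}
We derive two bounds on $\Delta$, one for $\psi$ small compared with $\delta$ and one for $\psi$ large.

(a) \emph{$\Delta<0.27\,\delta$.} Let $r>\delta$ and $\theta=\delta/r$. By \eqref{eq:phi2}, $-\varphi''\le\frac38u''$ for $u(x)=x\ln x$. Applying \eqref{eq:taylor} to $-\varphi$ and to $u$,
\[
\Delta\le\tfrac38\big[\tfrac12u(r+\delta)+\tfrac12u(r-\delta)-u(r)\big]=\tfrac38\cdot\tfrac r2\,\xi(\theta),\qquad\xi(\theta)=(1+\theta)\ln(1+\theta)+(1-\theta)\ln(1-\theta).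
\]
The function $\xi$ is convex on $[0,1]$, as $\xi''=2/(1-\theta^2)$, with $\xi(0)=0$ and $\xi(1)=2\ln2$. Hence $\xi(\theta)\le2\theta\ln2$ and $\Delta\le\frac38\ln2\cdot\delta$. By continuity of $\varphi$ this bound extends to $r=\delta$, and $\frac38\ln2<0.27$.

(b) \emph{If $r>\delta$, then $\Delta\psi\le\frac3{32}\delta^2$.} The function $xw(x)$ is increasing on $(0,1]$, its derivative being $w-\frac1{2w}>0$. So \eqref{eq:phi2}, \eqref{eq:taylor} and $\int_{-\delta}^\delta(\delta-|v|)\,dv=\delta^2$ give $\Delta\le\frac3{16}\delta^2/\big((r-\delta)w(r-\delta)\big)$. Multiply by $\psi\le\frac12(r-\delta)w(r-\delta)$.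

Now suppose $\psi\le2\delta$. The right side of \eqref{eq:Delta} is decreasing in $\psi$, so it is at least its value $(\sqrt2-1)\delta$ at $\psi=2\delta$, which exceeds $\Delta$ by (a). Suppose instead $\psi>2\delta$. Then $\varphi(r-\delta)>0$, so $r>\delta$, and $\sqrt{\psi^2+4\delta^2}\le\sqrt2\,\psi$. Therefore
\[
\tfrac12\big(\sqrt{\psi^2+4\delta^2}-\psi\big)=\frac{2\delta^2}{\sqrt{\psi^2+4\delta^2}+\psi}\ge\frac{2\delta^2}{(1+\sqrt2)\psi}>\frac{3\delta^2}{32\,\psi}\ge\Delta
\]
by (b).
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:iso}]
For $n=0$ we have $g_L=0$ and $\mu(L)\in\{0,1\}$, so both sides are $0$. For $n\ge1$ let $L_0,L_1\subseteq\{0,1\}^{n-1}$ be the sections of $L$ by the first coordinate, with measures $r_0,r_1$ in $\{0,1\}^{n-1}$; by symmetry $r_0\le r_1$. A vertex $(0,y)\notin L$ has $g_{L_0}(y)$ neighbors in $L$ within its half-cube, and one more if $y\in L_1$. Hence $g_L(0,y)=g_{L_0}(y)+1_{L_1\setminus L_0}(y)$, both sides vanishing for $y\in L_0$. On the other half we discard the extra neighbor: $g_L(1,y)\ge g_{L_1}(y)$. The quantity $\sqrt{g_{L_0}+1_{L_1\setminus L_0}}$ is the Euclidean norm of the vector $(\sqrt{g_{L_0}},1_{L_1\setminus L_0})$, and by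 Jensen's inequality the mean of the norm is at least the norm of the mean. With the induction hypothesis and $\mu(L_1\setminus L_0)\ge r_1-r_0$,
\[
\mathbb E\sqrt{g_{L_0}+1_{L_1\setminus L_0}}\ge\sqrt{\big(\mathbb E\sqrt{g_{L_0}}\big)^2+\mu(L_1\setminus L_0)^2}\ge\sqrt{\varphi(r_0)^2+(r_1-r_0)^2}.
\]
Averaging the two halves and applying \eqref{eq:twopoint} with $r=\frac{r_0+r_1}2=\mu(L)$ and $\delta=\frac{r_1-r_0}2$,
\[
\mathbb E\sqrt{g_L}\ge\tfrac12\sqrt{\varphi(r_0)^2+(r_1-r_0)^2}+\tfrac12\varphi(r_1)\ge\varphi(\mu(L)).\qedhere
\]
\end{proof}

\section{Strong and weak sets}\label{sec:sets}

Fix $\ell\ge1$ and put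
\[
s=22,\quad j=2\ell(s+1),\quad k=2j+1,\quad\alpha=e^{1-(4k+1)^2},\quad\eta=\frac\alpha{48},\quad q=\frac n{128},\quad T=n^3 .
\]
The constants depend on one another in this order. A cop will count as fresh for $s$ rounds after it moves; $j$ bounds the number of neighbors of the robber that nearby moved cops can dominate; the expansion factor $k$ must beat $j$; and $\alpha$ is a measure below which Lemma~\ref{lem:iso} yields expansion $2k$. Indeed $w(\alpha)=4k+1$ and $w$ is decreasing, so
\begin{equation}\label{eq:alpha}
\varphi(r)\ge2kr\qquad(0\le r\le\alpha).
\end{equation}
The robber's steps will have probabilities at most $1/q$, and $T$ is the time allowed for one renewal. From now on $n\ge n_0(\ell)$, where $n_0(\ell)$ is such that the finitely many inequalities marked ``for large $n$'' hold.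

\begin{definition}\label{def:sets}
A set $P\subseteq V$ is \emph{small} if $\mu(P)\le\alpha/2$. A set $A\subseteq V$ is \emph{strong} if
\begin{itemize}
\item[(S1)] $|N(x)\cap A|\ge n/8$ for all $x\in A$, and
\item[(S2)] $e(P,A\setminus P)\ge k|P|$ for all small $P\subseteq A$.
\end{itemize}
It is \emph{weak} if
\begin{itemize}
\item[(W1)] $|N(x)\cap A|\ge n/16$ for all $x\in A$, and
\item[(W2)] $e(P,A\setminus P)\ge(k-1)|P|$ for all small $P\subseteq A$.
\end{itemize}
Every strong set is weak.
\end{definition}

The degree condition lets the robber repeat the step of Example~\ref{ex:local}. The expansion condition says that he is not in a pocket that has been fenced off.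

\begin{example}\label{ex:pocket}
Let $D=\Lambda_i$, and suppose that $P_0=\{x:|x|<i\}$ is small. If $A\subseteq V\setminus D$ is weak, then $P=A\cap P_0$ has $e(P,A\setminus P)=0$, so (W2) forces $P=\emptyset$: a weak set lies entirely above the fence. The degree condition alone does not see this. For $i=\lfloor n/3\rfloor$, Chebyshev's inequality gives $\mu(D\cup P_0)\le(n/4)/(n/6)^2=9/n$, and every vertex of $V\setminus D$ has at least $i-1\ge n/4$ neighbors in $V\setminus D$ when $n\ge24$.
\end{example}

\subsection{Strong sets exist}

\begin{lemma}\label{lem:strong}
Let $D\subseteq V$ with $|D|\le2\eta\,2^n/\sqrt n$. There is a strong set $A\subseteq V\setminus D$ with $\mu(V\setminus A)\le\alpha/4$.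
\end{lemma}

The order $2^n/\sqrt n$ in the hypothesis cannot be raised. By \eqref{eq:binom} every layer has measure at most $\sqrt{2/(\pi n)}<\alpha/4$ for large $n$, so there is an $i$ with $\alpha/4<\mu(\{x:|x|<i\})\le\alpha/2$; by Example~\ref{ex:pocket} the conclusion fails for $D=\Lambda_i$, a set of at most $\sqrt{2/\pi}\,2^n/\sqrt n$ vertices.

\begin{proof}
We first remove vertices of low degree, and then the worst non-expanding set.

\emph{Pruning.} Start with $B=D$. While some $x\notin B$ has fewer than $n/4$ neighbors outside $B$, add $x$ to $B$. Such an addition creates fewer than $n/4$ edges between $B$ and its complement and destroys more than $3n/4$, so $e(B,V\setminus B)$ drops by more than $n/2$. Initially $e(B,V\setminus B)\le n|D|$, so at most $2|D|$ vertices are added. The final set satisfies $|B|\le3|D|$, hence $\sqrt n\,\mu(B)\le6\eta$, and every vertex of $U=V\setminus B$ has at least $n/4$ neighbors in $U$.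

\emph{The worst set.} For $L\subseteq U$ let $\Psi(L)=e(L,U\setminus L)-k|L|$. Let $L$ minimize $\Psi$ among all subsets of $U$ of measure at most $\alpha$, and put $A=U\setminus L$ and $r=\mu(L)$. Since $\Psi(L)\le\Psi(\emptyset)=0$, we have $e(L,A)\le k|L|$. The function $g_L$ vanishes outside $B\cup A$; we use $\sqrt{g_L}\le\sqrt n$ on $B$, and $\sqrt{g_L}\le g_L$ on $A$, where $\sum_{y\in A}g_L(y)=e(L,A)$. By \eqref{eq:alpha} and Lemma~\ref{lem:iso},
\[
2kr\le\varphi(r)\le\mathbb E\sqrt{g_L}\le\sqrt n\,\mu(B)+2^{-n}e(L,A)\le6\eta+kr .
\]
Thus $r\le6\eta=\alpha/8$, and $\mu(V\setminus A)=\mu(B)+\mu(L)\le12\eta=\alpha/4$. This is the only place where the size of $D$ is used.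

The minimizer is far below the size limit $\alpha$, so it can be compared with larger sets. Let $P\subseteq A$ be small. Then $\mu(L\cup P)\le\alpha/8+\alpha/2\le\alpha$, so $\Psi(L\cup P)\ge\Psi(L)$. Here
\[
\Psi(L\cup P)=e(L,A\setminus P)+e(P,A\setminus P)-k|L|-k|P|,\qquad\Psi(L)=e(L,A\setminus P)+e(L,P)-k|L| ,
\]
and therefore $e(P,A\setminus P)\ge e(P,L)+k|P|$. This gives (S2). For $P=\{x\}$, which is small for large $n$, it gives $|N(x)\cap A|\ge|N(x)\cap L|$. These two numbers sum to $|N(x)\cap U|\ge n/4$, and (S1) follows.
\end{proof}

\subsection{Repair after polynomially many moves}

Let $C'$ be the set of positions of the cops that have moved. We must delete $N[C']$ from the strong set, and then also the vertices that lost too many neighbors, and so on. Lemma~\ref{lem:H} shows that this cascade stops early. The delicate point is that it should not swallow the robber's vertex $y$. It can do so if many moved cops are near: if $y=0$, if its neighbors $e_1,e_2,\dots$ lie in the strong set, and if $\lceil n/64\rceil$ cops stand at $e_1+e_2,\ e_3+e_4,\dots$, then $y\notin N[C']$ but $y$ loses $n/32$ neighbors and is deleted by the rule used below. The lemma says that this requires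 many cops within distance $6$.

\begin{lemma}\label{lem:repair}
Let $A$ be strong, let $C'\subseteq V$ with $|C'|\le\ell n^3$, and let $D'=N[C']$. There is a set $\overline W$ with $A\cap D'\subseteq\overline W\subseteq A$ such that
\begin{itemize}
\item[(i)] $A\setminus\overline W$ is weak;
\item[(ii)] if $y\in A\setminus D'$ and at most $\ell s$ elements of $C'$ are within distance $6$ of $y$, then $y\notin\overline W$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $W=A\cap D'$, so $|W|\le(n+1)\ell n^3\le2\ell n^4$. Starting from $W$, repeatedly add a vertex of $A$ that is not yet in the current set and has at least $n/32$ neighbors in it, until no such vertex remains. Let $\overline W$ be the final set.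

\emph{Size.} If $W=\emptyset$, nothing is added. Otherwise suppose that at least $|W|$ vertices are added, and let $W_1$ be the set after $|W|$ additions. Then $|W_1|=2|W|$, each addition created at least $n/32$ edges inside the set, and Lemma~\ref{lem:H} gives $\frac n{32}|W|\le e(W_1)\le|W|\log_2(2|W|)$. So $n/32\le\log_2(4\ell n^4)$, which is false for large $n$. Hence $|\overline W|\le2|W|\le4\ell n^4$.

\emph{Proof of (i).} Let $A'=A\setminus\overline W$. Each $x\in A'$ has fewer than $n/32$ neighbors in $\overline W$, so by (S1) at least $\frac n8-\frac n{32}=\frac{3n}{32}$ neighbors in $A'$; this gives (W1). Let $P\subseteq A'$ be small and nonempty. If $|P|\le2^{n/32}$, degrees suffice: by Lemma~\ref{lem:H},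
\[
e(P,A'\setminus P)\ge\tfrac{3n}{32}|P|-2e(P)\ge\tfrac{3n}{32}|P|-\tfrac n{32}|P|=\tfrac n{16}|P|\ge(k-1)|P|
\]
for large $n$. If $|P|>2^{n/32}$, the deleted set is negligible: by (S2),
\[
e(P,A'\setminus P)\ge e(P,A\setminus P)-n|\overline W|\ge k|P|-4\ell n^5\ge(k-1)|P|
\]
for large $n$.

\emph{Proof of (ii).} Suppose that $y$ is as in (ii) and $y\in\overline W$. We show that $\overline W$ grows by a factor of order $n$ from each sphere around $y$ to the next; five steps then contradict the bound $|\overline W|\le 4\ell n^4$. Let $Z_i=S_i(y)\cap(\overline W\setminus D')$, so $Z_0=\{y\}$. Take $z\in Z_i$ with $0\le i\le4$. Since $z\notin W$, it was added, so it has at least $n/32$ neighbors in $\overline W$. Exactly $i$ neighbors of $z$ lie in $S_{i-1}(y)$, and the others lie in $S_{i+1}(y)$. If a neighbor of $z$ lies in $N[v]$ with $v\in C'$, then $d(z,v)\le2$, and $v\neq z$ because $z\notin D'$. So $d(y,v)\le i+2\le6$, and by Lemma~\ref{lem:N} the set $N[v]$ contains at most two neighbors of $z$. Hence at most $2\ell s$ neighbors of $z$ lie in $D'$, and $z$ has at least $\frac n{32}-i-2\ell s\ge\frac n{64}$ neighbors in $Z_{i+1}$ for large $n$. A vertex of $Z_{i+1}$ has only $i+1$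 neighbors in $S_i(y)$, so counting edges between $Z_i$ and $Z_{i+1}$ gives $|Z_{i+1}|\ge\frac n{64(i+1)}|Z_i|$. Therefore $|\overline W|\ge|Z_5|\ge(n/64)^5/5!>4\ell n^4$ for large $n$, a contradiction.
\end{proof}

\section{The escape game}\label{sec:escape}

We isolate the robber's walk out of a small part of a weak set. The cops are replaced by an adversary who forbids a bounded number of neighbors at each step, and the walk is required to be spread out.

Let $A$ be weak and let $L\subseteq A$ be small and nonempty. For $x\in L$, a set $F\subseteq N(x)$ is \emph{legal} if $|F|\le j$. A probability distribution $p$ is \emph{$(x,F)$-legal} if it is supported on $(N(x)\cap A)\setminus F$ and $p(y)\le1/q$ for all $y$. The uniform distribution on $(N(x)\cap A)\setminus F$ is $(x,F)$-legal, since by (W1) this set has at least $n/16-j\ge q$ elements for large $n$. In the \emph{escape game} a token starts at $X_0=u\in L$. At each step, with the token at $x\in L$, the adversary, who knows the history, names a legal set $F$; the player chooses an $(x,F)$-legal distribution $p$; and the token moves to a vertex drawn from $p$. Let $\tau$ be the first time the token is in $A\setminus L$.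

\begin{lemma}\label{lem:escape}
The player has a strategy, in which $p$ depends only on the current vertex $x$ and the named set $F$, such that $\Pr(\tau>n^3)\le4/n$ against every adversary and from every $u\in L$.
\end{lemma}

\begin{example}\label{ex:subcube}
Let $A=V$ and let $L=\{x:x_1=\dots=x_d=0\}$, ignoring for a moment the condition that $L$ be small. Each vertex of $L$ has exactly $d$ neighbors outside $L$, so $e(L,V\setminus L)=d|L|$. If $d\le j$, the adversary forbids all of them at every step and the token never leaves. So the expansion factor must exceed $j$; this is why $k$ is chosen after $j$, and $\alpha$ after $k$. If $d>j$, some exit is always allowed, the player gives it probability $1/q$, and $\mathbb E\tau\le q$. In the other direction each step exits with probability at most $d/q$, so $\mathbb E\tau\ge q/d$: for fixed $d$, time of order $n$ is needed.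
\end{example}

In the example every vertex has an exit. In general most vertices of $L$ have none, and the token must be routed. We do this first against a \emph{stationary} adversary, who fixes a legal set $F(x)$ for each $x$ and always names it, and first only on average over the starting point.

\subsection{Average exit time from a flow}

If one token starts at each vertex of $L'\subseteq L$ and all follow a Markov kernel $p$, the expected numbers of visits $m(x)$ satisfy $m(x)=1+\sum_ym(y)p(y,x)$, and $\sum_xm(x)$ is the sum of the expected exit times. So we look for a flow $f(x,y)=m(x)p(x,y)$ in which every vertex sends out at least one unit more than it receives. If we impose $f\le1$ on every arc and outflow at least $q$ at every vertex, then $p\le1/q$, and the outflow is automatically at most $n$. The existence of such a flow is decided by a cut condition.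

\emph{Hoffman's circulation theorem.} Consider a finite directed multigraph in which every arc $a$ has real bounds $0\le\lambda(a)\le\upsilon(a)$. A circulation assigns a flow to each arc so that at every vertex the inflow equals the outflow. A circulation with flow in $[\lambda(a),\upsilon(a)]$ on every arc $a$ exists if and only if, for every vertex set $\mathcal X$, the lower bounds of the arcs entering $\mathcal X$ sum to at most the sum of the upper bounds of the arcs leaving $\mathcal X$.

\begin{lemma}\label{lem:flow}
Let $\emptyset\ne L'\subseteq L$, and let a legal set $F(x)$ be fixed for each $x\in L'$. There are $(x,F(x))$-legal distributions $p(x,\cdot)$, $x\in L'$, such that the exit time $\tau'$ from $L'$ of the Markov chain with kernel $p$ satisfies $\sum_{u\in L'}\mathbb E_u\tau'\le n|L'|$.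
\end{lemma}

\begin{proof}
Write $x\to y$ if $x\in L'$ and $y\in(N(x)\cap A)\setminus F(x)$, and let $e_F(Y\to Y')$ be the number of pairs $x\to y$ with $x\in Y$, $y\in Y'$.

\emph{The cut inequality.} We claim that for disjoint $P,O\subseteq L'$
\begin{equation}\label{eq:cut}
e_F(P\cup O\to A\setminus P)\ge|P|+q|O| .
\end{equation}
The term $|P|$ will come from expansion and the term $q|O|$ from degrees. The difficulty is that the edges at $O$ may all go to $P$, where they are not counted; but then they are counted as edges leaving $P$. The set $P$ is small, so (W2) and $k-1=2j$ give $j|P|\le\frac12e(P,A\setminus P)$. Using also $O\subseteq A\setminus P$,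
\[
e_F(P\to A\setminus P)\ge e(P,A\setminus P)-j|P|\ge\tfrac14e(P,A\setminus P)+\tfrac14e(P,A\setminus P)\ge\tfrac j2|P|+\tfrac14e(P,O).
\]
By (W1),
\[
e_F(O\to A\setminus P)\ge\max\{0,\tfrac n{16}|O|-e(P,O)\}-j|O| .
\]
For real $\epsilon,\nu\ge0$ we have $\frac14\epsilon+\max\{0,\nu-\epsilon\}\ge\frac14\nu$: if $\epsilon\ge\nu$ the first term suffices, and otherwise $\nu-\epsilon\ge\frac14(\nu-\epsilon)$. Adding the two displays, the left side of \eqref{eq:cut} is at least $\frac j2|P|+(\frac n{64}-j)|O|$. Since $j\ge2$, and $\frac n{64}-j\ge q$ for large $n$, \eqref{eq:cut} follows.

\emph{The network.} Its vertices are $x^-$ and $x^+$ for $x\in L'$, and one vertex $*$ that serves both as the source and as the exterior of $L'$. Let $\kappa=(q+1)|L'|$, the sum of all lower bounds below. The arcs, with their bounds $[\lambda,\upsilon]$, are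
\[
\begin{array}{lll}
*\to x^- & [1,\kappa] & \text{for }x\in L',\\
x^-\to x^+ & [q,\kappa] & \text{for }x\in L',\\
x^+\to y^- & [0,1] & \text{for each }x\to y\text{ with }y\in L',\\
x^+\to * & [0,1] & \text{one arc for each }x\to y\text{ with }y\in A\setminus L'.
\end{array}
\]
Let $\mathcal X$ be a vertex set. Hoffman's condition holds if an arc with upper bound $\kappa$ leaves $\mathcal X$, and it holds if $\mathcal X$ is everything, since then no arc enters.

Suppose $*\in\mathcal X$ and $\mathcal X$ is not everything. If some $x^-\notin\mathcal X$, the arc $*\to x^-$ leaves. Otherwise some $x^+\notin\mathcal X$ while $x^-\in\mathcal X$, and the arc $x^-\to x^+$ leaves.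

Suppose $*\notin\mathcal X$. Let $P=\{x:x^-\in\mathcal X\}$ and $P^+=\{x:x^+\in\mathcal X\}$. If $P\not\subseteq P^+$, an arc $x^-\to x^+$ leaves. Otherwise let $O=P^+\setminus P$. The entering arcs with positive lower bound are $*\to x^-$ for $x\in P$ and $x^-\to x^+$ for $x\in O$, with total $|P|+q|O|$. The leaving arcs start at some $x^+$ with $x\in P\cup O$ and correspond to pairs $x\to y$ with $y\in L'\setminus P$ or $y\in A\setminus L'$. Their upper bounds sum to $e_F(P\cup O\to A\setminus P)$, and \eqref{eq:cut} is the required condition.

\emph{The kernel.} Take a feasible circulation. Let $f(x,y)\in[0,1]$ be the flow on the arc of $x\to y$, let $m(x)=\sum_yf(x,y)$, and let $\sigma(x)\ge1$ be the flow on $*\to x^-$. Conservation at $x^+$ shows that $m(x)$ is the flow on $x^-\to x^+$, so $m(x)\ge q$; and $m(x)\le n$ because at most $n$ arcs of capacity $1$ leave $x^+$. Put $p(x,y)=f(x,y)/m(x)$, which is $(x,F(x))$-legal. Let $\Pi$ be the matrix $(p(x,y))_{x,y\in L'}$, with entry $0$ when $x\not\to y$. Conservation at the vertices $x^-$ reads $m=\sigma+m\Pi$ for row vectors. Substituting this identity into itself gives $m=\sum_{t<M}\sigma\Pi^t+m\Pi^M$ for every $M\ge1$. We drop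 the nonnegative last term, sum the coordinates, and use $\sum_y\Pi^t(u,y)=\Pr_u(\tau'>t)$:
\[
n|L'|\ge\sum_xm(x)\ge\sum_u\sigma(u)\sum_{t<M}\Pr\nolimits_u(\tau'>t)\ge\sum_u\sum_{t<M}\Pr\nolimits_u(\tau'>t).
\]
As $M\to\infty$ the right side tends to $\sum_u\mathbb E_u\tau'$.
\end{proof}

\subsection{From the average to every starting point}

The robber cannot choose his starting point. But at least half of the starting points are good, the bad ones form a smaller set to which Lemma~\ref{lem:flow} applies again, and from there the token only has to reach a better class.

\begin{lemma}\label{lem:stationary}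
Against a stationary adversary, the player has from every $u\in L$ a strategy with $\mathbb E\tau\le2n^2$.
\end{lemma}

\begin{proof}
Put $L^0=L$. Given $L^i\ne\emptyset$, let $p_i$ be the kernel of Lemma~\ref{lem:flow} for $L'=L^i$, and let $L^{i+1}$ be the set of $u\in L^i$ whose expected exit time from $L^i$ under $p_i$ exceeds $2n$. Then $2n|L^{i+1}|\le n|L^i|$. If $L^i=\emptyset$, put $L^{i+1}=\emptyset$. Since $|L|<2^n$, we get $L^n=\emptyset$, so each $x\in L$ has a unique \emph{index} $i\in\{0,\dots,n-1\}$ with $x\in L^i\setminus L^{i+1}$. The player proceeds in phases. A phase that starts at a vertex of index $i$ uses $p_i$ until the token leaves $L^i$. Given its starting point, it has expected length at most $2n$, and it ends in $A\setminus L$ or in $L\setminus L^i$, where all indices are smaller than $i$. So there are at most $n$ phases, and $\mathbb E\tau\le2n^2$.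
\end{proof}

\subsection{From stationary to adaptive adversaries}

The cops will react to the robber's path, so the named sets depend on the history. We show that this is no worse than a stationary choice by passing to the discounted payoff $\gamma^\tau$, whose value function is a fixed point and yields, for both sides, choices that depend on the current vertex only.

\begin{proof}[Proof of Lemma~\ref{lem:escape}]
Let $\gamma=1-n^{-3}$. For $h\in[0,1]^L$, extended by $h=1$ on $A\setminus L$, define
\[
(\Phi h)(x)=\gamma\,\min_F\,\max_p\,\sum_yp(y)h(y)\qquad(x\in L),
\]
where $F$ ranges over the finitely many legal sets at $x$ and $p$ over the compact set of $(x,F)$-legal distributions. The map $\Phi$ sends $[0,1]^L$ to itself. If $|h-h'|\le\epsilon$ everywhere, then the sums for $h$ and $h'$ differ by at most $\epsilon$ for each $p$, hence so do the maxima and the minima; thus $\Phi$ is a contraction with factor $\gamma<1$ in the supremum norm. By Banach's fixed point theorem there is $h$ with $\Phi h=h$. Let $F^*(x)$ attain the minimum at $x$, and put $M_t=\gamma^{t\wedge\tau}h(X_{t\wedge\tau})$, so $M_0=h(u)$.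

\emph{The value is close to $1$.} Let the adversary always name $F^*(x)$. Every $(x,F^*(x))$-legal $p$ has $\gamma\sum_yp(y)h(y)\le h(x)$, so whatever the player does, the conditional expectation of $M_{t+1}$ given the history is at most $M_t$, and $\mathbb EM_t\le h(u)$ for all $t$. Let the player use the strategy of Lemma~\ref{lem:stationary} for $F^*$. Since $h\ge0$ and $h(X_\tau)=1$, we have $h(u)\ge\mathbb EM_t\ge\mathbb E[\gamma^\tau1_{\tau\le t}]$. As $\tau<\infty$ almost surely, monotone convergence, Jensen's inequality for the convex function $t\mapsto\gamma^t$, and Bernoulli's inequality give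
\[
h(u)\ge\mathbb E\gamma^\tau\ge\gamma^{\mathbb E\tau}\ge\gamma^{2n^2}\ge1-2n^2\cdot n^{-3}=1-\frac2n\qquad(u\in L).
\]

\emph{The player's strategy.} At $x$, given $F$, the player chooses an $(x,F)$-legal $p$ that maximizes $\sum_yp(y)h(y)$. For every legal $F$ this gives $\gamma\sum_yp(y)h(y)\ge(\Phi h)(x)=h(x)$. So against every adversary the conditional expectation of $M_{t+1}$ is at least $M_t$, and $h(u)\le\mathbb EM_{n^3}$. Now $M_{n^3}\le1$ always, and $M_{n^3}\le\gamma^{n^3}\le e^{-1}$ when $\tau>n^3$. Hence
\[
1-\frac2n\le1-(1-e^{-1})\Pr(\tau>n^3),
\]
that is, $\Pr(\tau>n^3)\le\frac{2/n}{1-1/e}\le\frac4n$.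
\end{proof}

\section{The lower bound}\label{sec:lower}

Let there be $K\le\eta\,2^n/n^{3/2}$ cops, of which at most $\ell$ move per turn. For a cop configuration $C$ let $D(C)$ be the set of vertices within distance $1$ of a cop. Then $|D(C)|\le(n+1)K\le2\eta\,2^n/\sqrt n$, and by Lemma~\ref{lem:strong} we fix for each $C$ a strong set $A^+(C)\subseteq V\setminus D(C)$ with $\mu(V\setminus A^+(C))\le\alpha/4$.

A \emph{state} $(C,x)$ consists of a configuration $C$ and the robber's vertex $x$, with the cops to move. It is \emph{safe} if there is a weak set $A$ with $x\in A$ and $A\cap D(C)=\emptyset$. A \emph{round} is a cops' turn followed by a robber's turn.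

\begin{proposition}\label{prop:renew}
From every safe state the robber can guarantee that a safe state occurs after at least $1$ and at most $T=n^3$ rounds, and that he is not captured before.
\end{proposition}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:main}, given the proposition]
If the cops start in $C_0$, the robber starts at a vertex of $A^+(C_0)$, which is nonempty, weak and disjoint from $D(C_0)$; the state is safe. He then applies Proposition~\ref{prop:renew} again and again. Each application lasts at least one round, so he is never captured. Thus no number $K\le\eta\,2^n/n^{3/2}$ of cops can win.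
\end{proof}

\subsection{A spread-out walk avoids a fixed vertex}

To apply Lemma~\ref{lem:escape} we need at most $j$ forbidden neighbors per step, and to apply Lemma~\ref{lem:repair} we need few moved cops within distance $6$. During $T$ rounds up to $\ell T$ cops move, so they could be parked along the robber's route if it were predictable. It is not: near a vertex $v$ only boundedly many of the $n$ directions lead toward $v$, and a walk that ends near $v$ after $s$ steps must have taken such directions many times.

\begin{lemma}\label{lem:walk}
Let $Y_0,\dots,Y_{22}$ be a random walk on $Q_n$ adapted to histories $\mathcal F_0\subseteq\dots\subseteq\mathcal F_{22}$, such that $Y_{t}\in N(Y_{t-1})$ and, given $\mathcal F_{t-1}$, each neighbor of $Y_{t-1}$ is chosen with probability at most $1/q$. Let $v$ be a vertex determined by $\mathcal F_0$. Then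
\[
\Pr\big(d(Y_{22},v)\le6\,\big|\,\mathcal F_0\big)\le2^{22}(28/q)^8 .
\]
\end{lemma}

\begin{proof}
Suppose $d(Y_{22},v)\le6$. Each step changes the distance to $v$ by exactly $\pm1$; here it matters that the walk never stays put. If $a$ steps decrease the distance, then $0\le d(Y_0,v)=d(Y_{22},v)+a-(22-a)\le2a-16$, so $a\ge8$. Also $d(Y_t,v)\le6+22=28$ for all $t$. Let $G_t$ be the event that $d(Y_{t-1},v)\le28$ and $d(Y_t,v)<d(Y_{t-1},v)$. We have shown that there is an $8$-element set $I\subseteq\{1,\dots,22\}$ such that $G_t$ occurs for all $t\in I$. At distance $i$ from $v$ exactly $i$ neighbors are closer to $v$, so $\Pr(G_t\mid\mathcal F_{t-1})\le28/q$. For fixed $I$ with largest element $t$, the events $G_{t'}$ with $t'\in I\setminus\{t\}$ are determined by $\mathcal F_{t-1}$; conditioning on $\mathcal F_{t-1}$ removes $G_t$ at the cost of a factor $28/q$. Repeating this for the elements of $I$ from the last to the first gives $\Pr(\bigcap_{t\in I}G_t\mid\mathcal F_0)\le(28/q)^8$. There are at most $2^{22}$ sets $I$.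
\end{proof}

The lemma will be applied to at most $\ell T\cdot T=\ell n^6$ pairs of a cop and a time, so the exponent has to exceed $6$. With exponent $8$ and radius $6$ the window has length $s=6+2\cdot8=22$.

\subsection{Proof of Proposition~\ref{prop:renew}}

Let $(C,x)$ be safe with weak set $A$, and let $A^+=A^+(C)$. Rounds are counted from this state. A cop is \emph{moved} if it has changed its vertex at least once since then. Let $C_t$ be the configuration after the cops' turn of round $t$, and let $C'_t$ be the set of positions of the moved cops at that time. The other cops are where they were in $C$, so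
\begin{equation}\label{eq:cover}
D(C_t)\subseteq D(C)\cup N[C'_t].
\end{equation}
Both $A$ and $A^+$ avoid $D(C)$, so as long as the robber stays in one of these sets, the exponentially many unmoved cops can be ignored.

\medskip\noindent\emph{Case 1: $x\in A^+$.} One round suffices. Since $x\notin D(C)$, the cops cannot capture in round $1$, so none of the at most $\ell$ elements of $C'_1$ equals $x$. By Lemma~\ref{lem:N}, $N[C'_1]$ contains at most $2\ell$ neighbors of $x$, while by (S1) $x$ has at least $n/8>2\ell$ neighbors in $A^+$ for large $n$. The robber moves to some $y\in A^+\setminus N[C'_1]$. Apply Lemma~\ref{lem:repair} to $A^+$ and $C'_1$. As $|C'_1|\le\ell\le\ell s$, we have $y\in A^+\setminus\overline W$. This set is weak, it avoids $D(C)$, and it avoids $N[C'_1]$ because $A^+\cap N[C'_1]\subseteq\overline W$. By \eqref{eq:cover} the state $(C_1,y)$ is safe.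

\medskip\noindent\emph{Case 2: $x\notin A^+$.} Let $L=A\setminus A^+$. It contains $x$ and is small, since $\mu(L)\le\mu(V\setminus A^+)\le\alpha/4$.

\emph{Reduction to a fixed cop strategy.} Consider the auxiliary game that starts at $(C,x)$, in which the robber must move on every turn, and which stops at a capture or after $T$ rounds. The robber wins it if a safe state occurs after some round $t$ with $1\le t\le T$ and there is no capture before. Zermelo's theorem states that in a finite two-player game of perfect information, of bounded length and without chance moves or draws, one of the players has a deterministic winning strategy. A winning strategy of the robber in the auxiliary game proves the proposition. So it is enough to show that no deterministic cop strategy wins: given one, we must find a single play consistent with it that the robber wins. We find it by the probabilistic method.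

\emph{The random process.} Fix a deterministic cop strategy. We define a walk $X_0=x,X_1,\dots,X_T$ for all $T$ rounds, whatever happens, so that the probabilistic estimates apply without conditioning. The cops follow their strategy until a capture occurs, and stay put afterwards. Their positions after their turn in round $t$ are then determined by $X_0,\dots,X_{t-1}$. Let $\tau$ be the first time $t$ with $X_t\in A\setminus L$, and let
\[
F_t=N(X_{t-1})\cap N[C'_t].
\]
While $X_0,\dots,X_{t-1}\in L$, the step $X_t$ is drawn from the distribution that the strategy of Lemma~\ref{lem:escape} for $(A,L)$ prescribes at $X_{t-1}$, the named set being $F_t$ if $|F_t|\le j$ and $\emptyset$ otherwise. After time $\tau$ the step goes to a uniformly random neighbor. Up to time $\tau$ this is a play of the escape game against an adversary naming legal sets, so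
\begin{equation}\label{eq:tau}
\Pr(\tau>T)\le4/n .
\end{equation}
Moreover every step goes to a neighbor, and given the past each neighbor has probability at most $1/q$.

\emph{Stale cops stay far.} For $s\le t\le T$, a cop is \emph{stale at time $t$} if it moved in some round $\le t-s$ and did not move in rounds $t-s+1,\dots,t$. Let $\mathcal B$ be the event that for some such $t$ a cop that is stale at time $t$ is within distance $6$ of $X_t$. A union bound over all $K$ cops would be useless, so we enumerate only those that move. Give the cops the labels $1,2,\dots$ in the order of their first move, breaking ties by a fixed ordering of the cops. At most $\ell T$ labels are used. Fix a label $i$ and a time $t$ with $s\le t\le T$. The history up to the end of round $t-s$ determines whether label $i$ has been assigned by then and, if so, the position $v$ of its cop at that time. If this cop is stale at time $t$, it is still at $v$; so if it is also within distance $6$ of $X_t$, then $d(X_t,v)\le6$. By Lemma~\ref{lem:walk} applied to $X_{t-s},\dots,X_t$, this has conditional probability at most $2^{22}(28/q)^8$. Every cop that is stale at time $t$ received its label by round $t-s$, so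
\begin{equation}\label{eq:B}
\Pr(\mathcal B)\le\ell T\cdot T\cdot2^{22}\Big(\frac{28\cdot128}n\Big)^8=O_\ell(n^{-2}).
\end{equation}
By \eqref{eq:tau} and \eqref{eq:B}, for large $n$ there is an outcome with $\tau\le T$ in which $\mathcal B$ fails. Fix one. We show that it is a play won by the robber.

\emph{Few moved cops are near.} Let $0\le t\le T$ and consider, after round $t$, a moved cop within distance $6$ of $X_t$. If $t<s$, it moved in one of the $t$ rounds so far. If $t\ge s$, it is not stale, so it moved in one of the last $s$ rounds. At most $\ell$ cops move per round, hence
\begin{equation}\label{eq:few}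
\text{after round $t$, at most $\ell s$ moved cops are within distance $6$ of $X_t$.}
\end{equation}

\emph{No capture.} Put $C'_0=\emptyset$. We prove by induction on $t=0,1,\dots,\tau$ that no capture has occurred by the end of round $t$, and that $X_t\in A\setminus N[C'_t]$. This holds for $t=0$. Let $1\le t\le\tau$ and assume it for $t-1$; note that $X_{t-1}\in L$. Since $A\cap D(C)=\emptyset$, \eqref{eq:cover} shows that before round $t$ no cop is within distance $1$ of $X_{t-1}$. So the cops do not capture on their turn, and no cop is at $X_{t-1}$ after it. By Lemma~\ref{lem:N}, only moved cops within distance $2$ of $X_{t-1}$ contribute to $F_t$, each at most two vertices. Such a cop either moved in round $t$ (at most $\ell$ cops), or it did not, and then it is counted in \eqref{eq:few} for time $t-1$ (at most $\ell s$ cops). Hence $|F_t|\le2\ell(s+1)=j$, the named set is $F_t$ itself, and $X_t\in(N(X_{t-1})\cap A)\setminus F_t\subseteq A\setminus N[C'_t]$. By \eqref{eq:cover}, $X_t\notin D(C_t)$, so the robber does not step onto a cop.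

\emph{The state at time $\tau$ is safe.} We have $1\le\tau\le T$ because $x\in L$. Let $y=X_\tau\in A\setminus L\subseteq A^+$. Then $|C'_\tau|\le\ell n^3$, $y\notin N[C'_\tau]$, and by \eqref{eq:few} at most $\ell s$ elements of $C'_\tau$ are within distance $6$ of $y$. Lemma~\ref{lem:repair}, applied to the strong set $A^+$ and $C'_\tau$, gives $y\in A^+\setminus\overline W$. This set is weak and disjoint from $D(C)\cup N[C'_\tau]$, which contains $D(C_\tau)$. So $(C_\tau,y)$ is safe.

Up to time $\tau$ no capture occurred, so the cops followed their strategy, and the robber has won the auxiliary game against it. This completes the proof of Proposition~\ref{prop:renew}, and with Section~\ref{sec:upper} the proof of Theorem~\ref{thm:main}. \qed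

\section{Remarks}\label{sec:remarks}

\begin{remark}
The proof gives $\eta(\ell)=\frac1{48}\exp\big(1-(4k+1)^2\big)$ with $k=92\ell+1$. The bound $\ell$ on the number of moving cops enters through the number $\ell s$ of fresh cops, which determines $j$, $k$ and $\alpha$, and through the number $\ell T$ of moved cops in Lemma~\ref{lem:repair} and in \eqref{eq:B}.
\end{remark}

\begin{remark}
In the lower bound the robber moves on every turn: he does so in Case~1, and it is a rule of the auxiliary game in Case~2. The cop strategy of Section~\ref{sec:upper} works whether or not he may stay put. So the same order holds if the robber is forbidden to stay put.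
\end{remark}

\begin{remark}
We do not determine the leading constant, nor whether $c_L(Q_n)\,n^{3/2}/2^n$ converges, and we make no claim for $\ell$ growing with $n$.
\end{remark}

\begin{thebibliography}{1}

\bibitem{conj}
\emph{Conjectures on Cops and Robbers},
\texttt{https://math.ryerson.ca/\textasciitilde abonato/papers/conjectures\_CR\_jan18\_2015.pdf}.

\end{thebibliography}
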